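# Reconstruction fails on the two-dimensional grid for every Boolean gate

## 1. Noisy edges, the triangular grid, and maximum likelihood decoding

Throughout, $\delta\in(0,\tfrac12)$ is fixed and
$$e=1-\delta,\qquad \theta=1-2\delta\in(0,1),\qquad \kappa=\delta e .$$
The letter $e$ in $Ce^{-ck}$ is the usual exponential; everywhere else $e=1-\delta$.

**Definition 1 (binary symmetric channel).** The channel $\mathrm{BSC}(\delta)$ takes a bit and flips it with probability $\delta$, independently of everything else.

If the input is $1$ with probability $p$, the output is $1$ with probability $\delta+\theta p$. Thus a difference between two input probabilities is multiplied by $\theta$ at each use, and by $\theta^n$ after $n$ channels in a row. For example, with $\delta=0.1$ three channels in a row flip a bit with probability $\tfrac12(1-0.8^3)=0.244$.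

We realize each channel as follows: with probability $2\delta$ the edge *resets*, meaning that it outputs a fresh uniform bit, and otherwise it copies its input. The output differs from the input with probability $2\delta\cdot\tfrac12=\delta$, as it should. This realization has two advantages. An edge that resets forgets its input, and, once the edge variables (reset or not, and the fresh bit) are fixed, the output is a nondecreasing function of the input.

**Definition 2 (grid process with gate $f$).** Let $f:\{0,1\}^2\to\{0,1\}$. The vertices are $X_{k,j}$ for $k\ge0$, $0\le j\le k$, with edges $X_{k-1,j-1}\to X_{k,j}$ and $X_{k-1,j}\to X_{k,j}$ whenever these vertices exist. The root $X_{0,0}$ is a uniform bit, and every edge is an independent $\mathrm{BSC}(\delta)$. A boundary vertex $X_{k,0}$ or $X_{k,k}$ with $k\ge1$ has one parent and equals the noisy copy that it receives. An interior vertex $X_{k,j}$, $1\le j\le k-1$, equals $f(x,y)$, where $x$ is the noisy bit from $X_{k-1,j-1}$ and $y$ is the noisy bit from $X_{k-1,j}$. We write $X_k=(X_{k,0},\dots,X_{k,k})$.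

For example, take $f=\mathrm{NAND}$ and look at level 2. The two boundary bits are the root after two channels. The middle bit $X_{2,1}$ is the NAND of two bits that, given the root, are independent, because they reach it along disjoint paths. Each of them is wrong with probability $\delta_2=2\delta e$. Hence $X_{2,1}=1$ with probability $1-\delta_2^2$ if the root is $0$ and $1-(1-\delta_2)^2$ if the root is $1$. The difference of these is $(1-\delta_2)^2-\delta_2^2=1-2\delta_2=\theta^2$.

**Definition 3 (decoding error, reconstruction).** $P^{(k)}_{\mathrm{ML}}$ is the error probability of the maximum likelihood decoder that estimates $X_{0,0}$ from $X_k$. Reconstruction is *impossible* if $\lim_k P^{(k)}_{\mathrm{ML}}=\tfrac12$ and *possible* if $\limsup_k P^{(k)}_{\mathrm{ML}}<\tfrac12$.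

Let $P_0,P_1$ be the laws of $X_k$ given root $0$ and root $1$, and let $\mathrm{TV}_k=\tfrac12\sum_x|P_0(x)-P_1(x)|$ be their total variation distance. The decoder picks the larger of $P_0(x),P_1(x)$ and errs with probability $\tfrac12\sum_x\min(P_0(x),P_1(x))$. Since $\sum_x\min(P_0,P_1)=1-\mathrm{TV}_k$,
$$P^{(k)}_{\mathrm{ML}}=\tfrac12(1-\mathrm{TV}_k). \tag{1}$$
For example, at level 1 the two bits are independent noisy copies of the root. The two laws of $(X_{1,0},X_{1,1})$ on $00,01,10,11$ are $(e^2,e\delta,e\delta,\delta^2)$ and its reversal, so $\mathrm{TV}_1=e^2-\delta^2=\theta$ and $P_{\mathrm{ML}}^{(1)}=\delta$: two copies are no better than one.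

We use two textbook facts. The total variation distance of a marginal is at most that of the whole vector. And, by the coupling inequality, if $X^{(0)}_k,X^{(1)}_k$ have laws $P_0,P_1$ and live on one probability space, then
$$\mathrm{TV}_k\le P\bigl(X^{(0)}_k\ne X^{(1)}_k\bigr). \tag{2}$$

We can now pose the question. Level $k$ has $k+1$ vertices, so there is more and more room to store the root bit, but each edge corrupts. Is there a gate $f$ and a noise level $\delta$ for which the root bit survives? The slides "Information Contraction and Decomposition" (https://cs.purdue.edu/homes/amakur/slides/Defense2019.pdf) conjecture that there is none: for every $\delta\in(0,\frac12)$ and every $f$, reconstruction is impossible. Two cases are quoted with the problem as known, and we use them as given: reconstruction is impossible for all $\delta\in(0,\frac12)$ when $f$ is AND, and when $f$ is XOR.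

## 2. Three theorems on the sixteen gates

**Theorem 1.** For every $\delta\in(0,\frac12)$ and every $f:\{0,1\}^2\to\{0,1\}$, $\lim_kP_{\mathrm{ML}}^{(k)}=\tfrac12$. So the conjecture is true.

**Theorem 2 (rate).** If $f\notin\{\mathrm{AND},\mathrm{OR},\mathrm{XOR},\mathrm{XNOR}\}$, there are $C,c>0$ depending only on $f$ and $\delta$ with
$$\tfrac12(1-2\delta)^k\le\tfrac12-P^{(k)}_{\mathrm{ML}}\le Ce^{-ck}\qquad(k\ge0).$$
The lower bound holds for every $f$.

The third statement concerns the same dynamics without a boundary. The *probabilistic cellular automaton on $\mathbb Z$ with gate $f$* is the process of configurations $\xi_k\in\{0,1\}^{\mathbb Z}$ in which $\xi_{k+1}(j)$ is $f$ applied to independent $\mathrm{BSC}(\delta)$-copies of $\xi_k(j-1),\xi_k(j)$, all channel uses being independent. For example, with $f=\mathrm{NAND}$ and $\xi_0\equiv0$, each $\xi_1(j)$ is $1$ with probability $1-\delta^2$.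

**Theorem 3 (the line).** Let $f$ be NAND, NOR, $x\wedge\neg y$, $\neg x\wedge y$, $x\vee\neg y$ or $\neg x\vee y$, and $\delta\in(0,\frac12)$. The automaton on $\mathbb Z$ with gate $f$ can be run from any two initial configurations on one probability space so that $P(\xi_k(j)\ne\xi'_k(j))\le Ce^{-ck}$ for all $j,k$.

The lower bound in Theorem 2 is immediate: $X_{k,0}$ is the root passed through $k$ channels, so $\mathrm{TV}_k\ge\theta^k$, and (1) gives $\frac12-P^{(k)}_{\mathrm{ML}}=\frac12\mathrm{TV}_k\ge\frac12\theta^k$. What remains for Theorem 2 is to prove $\mathrm{TV}_k\le Ce^{-ck}$.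

## 3. One-input gates, and symmetries among the rest

**Gates with at most one relevant argument.** These are the two constants and $x,y,\neg x,\neg y$, and they can be done by hand. Run the models with root $0$ and root $1$ using the same edge variables. Follow a vertex of level $k$ back through the only parent that matters. Either the trace meets an interior vertex with a constant gate, and then the vertex does not depend on the root, or it reaches the root along a single path of $k$ edges. In the second case the vertex is the same for both roots as soon as one edge of the path resets. The path has no reset with probability $\theta^k$. By (2) and a union bound over $k+1$ vertices, $\mathrm{TV}_k\le(k+1)\theta^k\le Ce^{-ck}$.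

**Symmetries.** Complementing all bits turns the model for $f$ into the model for $\bar f(x,y)=1-f(1-x,1-y)$: a complemented noisy copy is a noisy copy of the complement, so the boundary rule is kept, and the two root values are exchanged. The reflection $j\mapsto k-j$ on level $k$ exchanges the two arguments of $f$ and keeps everything else. Neither changes $P^{(k)}_{\mathrm{ML}}$. Here is the resulting list of the $16$ gates:

* the six gates just treated;
* AND and XOR, which are given, with $\mathrm{OR}=\overline{\mathrm{AND}}$ and $\mathrm{XNOR}=\overline{\mathrm{XOR}}$;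
* NAND, with $\mathrm{NOR}=\overline{\mathrm{NAND}}$;
* $x\wedge\neg y$, with $\neg x\wedge y$ (reflection), $x\vee\neg y$ (complement) and $\neg x\vee y$ (both).

For instance, the complement of $x\wedge\neg y$ is $1-(1-x)y$, that is, $x\vee\neg y$. So Theorems 1 and 2 follow once $\mathrm{TV}_k\le Ce^{-ck}$ is proved for the two gates $x\wedge\neg y$ and NAND.

## 4. Envelopes and question marks

Let $X^{(0)},X^{(1)}$ be the grid processes with roots $0$ and $1$, driven by the same edge variables, and let $\mathcal F_k$ be generated by the edge variables up to level $k$. By (2) we want the two processes to coincide at level $k$ with overwhelming probability. Tracking the pair is awkward because our gates are not monotone, so we trap both processes between two others.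

**Step 1 (freeze the boundary).** The envelopes need boundary bits on which both processes agree. Let $T$ be the first level by which both the left boundary path $X_{0,0}\to X_{1,0}\to X_{2,0}\to\cdots$ and the right boundary path $X_{0,0}\to X_{1,1}\to X_{2,2}\to\cdots$ have had a reset. Then $T$ is a stopping time with $P(T>n)\le2\theta^n$, and for $k\ge T$ the boundary bits of $X^{(0)}_k$ and $X^{(1)}_k$ agree.

**Step 2 (define the envelopes).** Put $X_T^-=X_T^{(0)}\wedge X_T^{(1)}$ and $X_T^+=X_T^{(0)}\vee X_T^{(1)}$, site by site. For $k\ge T$ use the same edge variables, update the common boundary bits by the boundary rule, and update the interior as follows: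

* for NAND, $X^+_{k+1}$ is computed from $X^-_k$, and $X^-_{k+1}$ from $X^+_k$;
* for $x\wedge\neg y$, $X^\pm_{k+1,j}$ is computed from the $x$-input $X^\pm_{k,j-1}$ and the $y$-input $X^\mp_{k,j}$.

NAND is nonincreasing in both inputs, and $x\wedge\neg y$ is nondecreasing in $x$ and nonincreasing in $y$. Each edge is a nondecreasing map, so induction on $k$ gives
$$X_k^-\le X_k^{(0)},X_k^{(1)}\le X_k^+\qquad(k\ge T), \tag{3}$$
and the boundary bits of $X_k^-$ and $X_k^+$ coincide.

**Definition 4 (symbols).** For $k\ge T$ a site carries the symbol $?$ if $X^-=0$, $X^+=1$ there, and the symbol $0$ or $1$ (a *definite* symbol) if both envelopes have that value. $N_k$ is the number of $?$'s at level $k$.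

For example, if $X_T^{(0)}=(0,1,1,0,1)$ and $X_T^{(1)}=(0,0,1,1,1)$, then $X_T^-=(0,0,1,0,1)$, $X_T^+=(0,1,1,1,1)$, the symbols are $0\,?\,1\,?\,1$, and $N_T=2$. Under NAND, if no edge resets, a child of $(1,?)$ has $X^+=\mathrm{NAND}(1,0)=1$ and $X^-=\mathrm{NAND}(1,1)=0$, so it is again $?$, while a child of $(0,?)$ is $1$.

**Step 3 (extinction has positive probability).** If both parents are definite, the two envelopes feed the child identical bits through identical edges, so the child is definite. Boundary vertices are definite too. Hence $N=0$ is absorbing, and by (3) $N_k=0$ implies $X_k^{(0)}=X_k^{(1)}$. Moreover at most $2N_k$ vertices of level $k+1$ have a $?$ as parent and so can be $?$. Such a vertex is not $?$ if both its in-edges reset, which has probability $4\delta^2$, and distinct vertices have disjoint in-edges. Therefore, for $k\ge T$,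
$$P(N_{k+1}=0\mid\mathcal F_k)\ge\eta^{N_k},\qquad \eta=(4\delta^2)^2. \tag{4}$$

## 5. A drift condition that forces extinction

By (4) the $?$'s die quickly if their number stays bounded. The next lemma turns a negative drift, up to an additive constant, into exponentially fast extinction. The additive constant is what will absorb boundary effects.

**Lemma 1.** Suppose that on $\{T\le k\}$ there are $\mathcal F_k$-measurable random variables $W_k$ with
$$W_k\ge aN_k,\qquad W_k\le a'(k+1),\qquad E[W_{k+1}\mid\mathcal F_k]\le(1-\gamma)W_k+B,$$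
where $a,a',B>0$ and $\gamma\in(0,1]$ are constants. Then $\mathrm{TV}_k\le Ce^{-ck}$ for constants $C,c>0$ depending only on $\delta,a,a',B,\gamma$.

**Proof.** Note $W_k\ge0$. Put
$$R=\frac{2B}\gamma,\qquad p=\eta^{R/a}\in(0,1),\qquad A=\frac{2B}p,\qquad \Phi_k=(A+W_k)\mathbf 1\{N_k>0\}.$$
We show that $\Phi$ contracts. When $W$ is large, the drift does it; when $W$ is small, (4) does it. Let $T\le k$ and $N_k>0$, so that $\Phi_k=A+W_k$.

If $W_k>R$, then $B=\gamma R/2\le\gamma W_k/2$, so
$$E[\Phi_{k+1}\mid\mathcal F_k]\le A+(1-\gamma)W_k+B\le A+\bigl(1-\tfrac\gamma2\bigr)W_k=(A+W_k)\Bigl(1-\frac\gamma2\cdot\frac{W_k}{A+W_k}\Bigr)\le\rho_1(A+W_k),$$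
with $\rho_1=1-\frac{\gamma R}{2(A+R)}$, because $u/(A+u)$ increases in $u$.

If $W_k\le R$, then $N_k\le R/a$, so $P(N_{k+1}>0\mid\mathcal F_k)\le1-p$ by (4). With $B=Ap/2$,
$$E[\Phi_{k+1}\mid\mathcal F_k]\le A(1-p)+(1-\gamma)W_k+B=\bigl(1-\tfrac p2\bigr)A+(1-\gamma)W_k .$$

So with $\rho=\max(\rho_1,1-\frac p2,1-\gamma)<1$ we have $E[\Phi_{k+1}\mid\mathcal F_k]\le\rho\,\Phi_k$ on $\{T\le k\}$; when $N_k=0$ both sides vanish, since $0$ is absorbing for $N$. For fixed $m$, $\{T=m\}\in\mathcal F_k$ for all $k\ge m$, so induction on $k$ gives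
$$E[\Phi_k\mathbf 1\{T=m\}]\le\rho^{k-m}E[\Phi_m\mathbf 1\{T=m\}]\le\rho^{k-m}\bigl(A+a'(m+1)\bigr)P(T=m).$$
Since $\Phi_k\ge A\mathbf 1\{N_k>0\}$, summing over $m\le n:=\lfloor k/2\rfloor$ and using (2),
$$\mathrm{TV}_k\le P(T>n)+P(T\le n,\,N_k>0)\le2\theta^n+\rho^{k-n}\,\frac{A+a'(n+1)}A .$$
The right side decays exponentially in $k$. $\blacksquare$

## 6. Where counting question marks works, and where it stops

The first choice to try in Lemma 1 is $W_k=N_k$. For NAND, let $x$ be a configuration of level $k$ and put
$$m_j=\delta+\theta x_j\in\{\delta,e\},$$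
the probability that a noisy copy of $x_j$ is $1$. Write $m_j^\pm$ for $x=X_k^\pm$. Given level $k$, the interior child $j$ is $1$ with probability $1-m_{j-1}m_j$. It is $?$ when its upper envelope is $1$ and its lower one is $0$, and the upper envelope is computed from $X_k^-$, so
$$E[N_{k+1}\mid\mathcal F_k]=\sum_{j=1}^k\bigl(m^+_{j-1}m^+_j-m^-_{j-1}m^-_j\bigr).$$
Pass from $X_k^-$ to $X_k^+$ by changing one $?$ at a time. Each change raises one $m_j$ by $\theta$, and $m_j$ is multiplied in the sum by $m_{j-1}+m_{j+1}\le2e$. Hence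
$$E[N_{k+1}\mid\mathcal F_k]\le2e\theta\,N_k. \tag{5}$$

**NAND with $\delta\ge\frac15$.** The function $2(1-\delta)(1-2\delta)$ is decreasing on $(0,\frac12)$ and equals $0.96$ at $\delta=\frac15$. So $E[N_{k+1}\mid\mathcal F_k]\le0.96\,N_k$, and Lemma 1 applies with $W_k=N_k$, $a=a'=1$, $\gamma=0.04$, $B=1$. This range of $\delta$ is finished.

For small $\delta$ the factor in (5) exceeds $1$: one has $2e\theta>1$ exactly when $4\delta^2-6\delta+1>0$, that is, for $\delta<\frac{3-\sqrt5}4\approx0.191$. And (5) is then an equality at some states: if level $k$ ($k$ even) reads $1\,?\,1\,?\,1\cdots?\,1$, each of the $k=2N_k$ bonds contributes $e(e-\delta)=e\theta$. The same happens for $x\wedge\neg y$: we shall see that a single $?$ in the surroundings $1\,?\,0$ produces $2e\theta$ question marks on average. So no one-step bound on the bare count can work at small noise. The doubling may not be repeatable, however, and a better weight should anticipate it.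

## 7. The gate $x\wedge\neg y$: charging for pairs $(1,?)$

Look first at $\delta=0$. The children of $(1,?)$, $(?,?)$, $(?,0)$ are $?$, and those of $(?,1)$, $(0,?)$ are $0$. A run of $?$'s grows by one only if its left neighbor is $1$ and its right neighbor is $0$. After one step its new left neighbor is the child of a pair ending in $1$, and that child is $0$. So each run can grow at most once, and growth requires a pair $(1,?)$ at its left end. We therefore count such a pair as one extra $?$ in advance.

Let $M_k$ be the number of adjacent pairs $(1,?)$, in this left-to-right order, at level $k$, and let $w_k=N_k+M_k$. For example, $0\,1\,?\,?\,0\,?\,1$ has $N=3$, $M=1$, $w=4$. We prove, for all $\delta\in(0,\frac12)$ and $k\ge T$,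
$$E[w_{k+1}\mid\mathcal F_k]\le(1-\delta)w_k+1. \tag{6}$$

**Step 1 (transition probabilities).** Let $(m^-,m^+)$ be the probabilities that noisy copies of $X^-,X^+$ are $1$; this is $(\delta,\delta),(e,e),(\delta,e)$ for the symbols $0,1,?$. Let the parents carry $(a,b)$, $a$ being the $x$-parent. The lower envelope of the child is $1$ with probability $\pi(a,b)=m_a^-(1-m_b^+)$, and this is the probability that the child is $1$. The upper envelope is $1$ with probability $m_a^+(1-m_b^-)$. So the child is $?$ with probability $\tau(a,b)=m_a^+(1-m_b^-)-m_a^-(1-m_b^+)$. Inserting values, and using $e^2-\delta^2=\theta$, $e-\delta=\theta$: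

* $\tau(?,?)=\theta$, $\ \tau(?,0)=\tau(1,?)=e\theta$, $\ \tau(?,1)=\tau(0,?)=\delta\theta$, and $\tau=0$ if there is no $?$;
* $\pi(1,0)=e^2$; $\ \pi(1,1)=\pi(1,?)=e\delta$; $\ \pi(0,0)=\pi(?,0)=e\delta$; $\ \pi=\delta^2$ for $(0,1),(0,?),(?,1),(?,?)$.

In particular $1\,?\,0$ produces $\tau(1,?)+\tau(?,0)=2e\theta$ expected $?$'s, as announced.

**Step 2 (new $?$'s, run by run).** We split the expectation according to the runs of level $k$. For $k\ge T$ the end symbols are definite, so every maximal run of $?$'s has a definite left neighbor $l$ and a definite right neighbor $r$. Consider a run of length $L$. Its children with a $?$ parent come from $(l,?)$, from $L-1$ pairs $(?,?)$, and from $(?,r)$, with $\tau(?,r)\le e\theta$. A child with a $?$ parent belongs to exactly one run. So the run contributes to $E[N_{k+1}\mid\mathcal F_k]$ at most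
$$(L-1)\theta+2e\theta\ \text{ if } l=1,\qquad (L-1)\theta+\delta\theta+e\theta=L\theta\ \text{ if } l=0 .$$

**Step 3 (new pairs $(1,?)$, run by run).** Distinct children have disjoint in-edges, so they are conditionally independent. Two consecutive interior children have parents $(a,b)$ and $(b,c)$ with $(a,b,c)$ consecutive in level $k$, so they form a pair $(1,?)$ with probability $\pi(a,b)\tau(b,c)$. Besides these, the pair starting at the left boundary vertex of level $k+1$ contributes at most $1$ in total, which is the $+1$ in (6), and the pair ending at the right boundary vertex contributes $0$, since that vertex is definite.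

A term $\pi(a,b)\tau(b,c)$ is nonzero only if $b$ or $c$ is $?$. If $b$ is definite and $c=\,?$, then $c$ is the first site of a run and $b=l$; assign the term to that run. It is at most $e\delta\cdot e\theta$ if $l=1$, and at most $e^2\cdot\delta\theta$ if $l=0$. If $b=\,?$, assign the term to the run of $b$, and use $\tau(b,c)\le\theta$. For the first $?$ of the run, $a=l$ and $\pi(l,?)$ is $e\delta$ if $l=1$ and $\delta^2$ if $l=0$. For the others $\pi(?,?)=\delta^2$. So these $L$ terms contribute at most $e\delta\theta+(L-1)\delta^2\theta$ if $l=1$, and at most $L\delta^2\theta$ if $l=0$.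

**Step 4 (add up).** The run contributes $L+\mathbf 1\{l=1\}$ to $w_k$; we compare.

If $l=0$, the total is at most $L\theta+\delta e^2\theta+L\delta^2\theta\le L\theta(1+\delta^2+\delta e^2)$. Here $\delta^2+\delta e^2=\delta(1-\delta+\delta^2)\le\delta$, and $\theta(1+\delta)=(1-2\delta)(1+\delta)=1-\delta-2\delta^2\le1-\delta$. So the total is at most $(1-\delta)L$.

If $l=1$ and $L=1$, the total is at most $2e\theta+e^2\delta\theta+e\delta\theta=2e\theta+e\delta\theta(1+e)$. Now $2e\theta=2-6\delta+4\delta^2$ and $e\delta\theta(1+e)\le2\delta$, and $4\delta^2\le2\delta$. So the total is at most $2-4\delta+4\delta^2\le2(1-\delta)$. Each further $?$ adds at most $\theta+\delta^2\theta=\theta(1+\delta^2)\le\theta(1+\delta)\le1-\delta$. So for $l=1$ the total is at most $(1-\delta)(L+1)$.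

Summing over runs proves (6). Since $N_k\le w_k\le2(k+1)$, Lemma 1 applies with $W_k=w_k$, $a=1$, $a'=2$, $\gamma=\delta$, $B=1$. This proves $\mathrm{TV}_k\le Ce^{-ck}$ for $x\wedge\neg y$ and all $\delta\in(0,\frac12)$.

## 8. NAND at small noise: weights that are differences of one function

From here to the end of Section 11, $f=\mathrm{NAND}$ and $\delta<\frac15$, so $\theta\in(0.6,1)$ and $e>0.8$. We look for a weight of a special shape.

**Step 1 (reduce to one configuration).** For a function $\phi$ of configurations of level $k+1$ put $(K\phi)(x)=E[\phi(X_{k+1})\mid X_k=x]$, the average over one step of the grid process. Suppose $H$ is a function of configurations (one for each level), and let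
$$w_k=H(X_k^+)-H(X_k^-)\quad(k\ge T),\qquad G=H+KH .$$
Given $\mathcal F_k$, the configuration $X^+_{k+1}$ has the law of one grid step from $X_k^-$, and $X^-_{k+1}$ that of one grid step from $X_k^+$; this includes the boundary bits, since those of $X_k^\pm$ coincide. Hence
$$E[w_{k+1}\mid\mathcal F_k]=(KH)(X_k^-)-(KH)(X_k^+)=w_k-\bigl[G(X_k^+)-G(X_k^-)\bigr]. \tag{7}$$
Since $X_k^-\le X_k^+$, we need two monotonicity properties of functions of a single configuration: $H$ and $G=H+KH$ should both be strictly increasing, up to boundary effects.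

**Step 2 (pattern sums).** We need a supply of functions on which $K$ can be computed.

**Definition 5.** For a pattern $A\subset\{0,\dots,4\}$ with $0\in A$, let $S_A(x)=\sum_i\prod_{a\in A}m_{i+a}$, the sum over all translates $i+A$ contained in $\{0,\dots,k\}$. We write $S_{013}$ for $S_{\{0,1,3\}}$, and so on.

For example, if $k=3$ and $x=(1,0,1,1)$, then $m=(e,\delta,e,e)$ and $S_{01}=2e\delta+e^2$, $S_{02}=e^2+\delta e$, $S_{013}=e^2\delta$, $S_{0123}=e^3\delta$.

**Definition 6.** For functions $\phi,\psi$ of the configuration $x$ at level $k$, $\phi\doteq\psi$ means $\phi(x)-\psi(x)=q_k+\varepsilon_k(x)$ with $q_k$ independent of $x$ and $|\varepsilon_k(x)|\le C$, where $C$ depends only on $\delta$.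

For example, $\sum_{j=1}^km_j+7k\doteq\sum_{j=0}^km_j$. In (7) only differences of $G$ enter, so replacing $G$ by something $\doteq G$ costs only a bounded error, which Lemma 1 tolerates.

**Step 3 (how $K$ acts).** Since $m_j\in\{\delta,e\}$ and $(m-\delta)(m-e)=m^2-m+\kappa$,
$$m_j^2=m_j-\kappa,\qquad m_j\ge\delta\ge\kappa. \tag{8}$$
Given $x$, the interior bits $x_j'$ $(1\le j\le k)$ of level $k+1$ are independent, with $P(x'_j=1)=1-m_{j-1}m_j$. With the *bond* $b_j=m_{j-1}m_j$ below the child $j$ and $\delta+\theta=e$,
$$E[m_j']=\delta+\theta(1-b_j)=e-\theta b_j. \tag{9}$$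
Let $A$ have largest element $d\le4$. In $KS_A$ the translates are $i+A\subset\{0,\dots,k+1\}$. At most two of them ($i=0$ and $i=k+1-d$) contain $0$ or $k+1$, and each contributes a number in $[0,1]$. The others have $1\le i\le k-d$, and by independence and (9) contribute $\prod_{a\in A}(e-\theta b_{i+a})$. Expand the product. The empty subset of $A$ gives a constant independent of $x$. Each nonempty $A'\subset A$ gives $(-\theta)^{|A'|}e^{|A|-|A'|}\sum_i\prod_{a\in A'}b_{i+a}$, and here the range of $i$ omits at most $d\le4$ of the translates of $A'$ contained in $\{1,\dots,k\}$. Each omitted product lies in $[0,1]$. So up to $\doteq$ we may sum over all translates of $A'$ in $\{1,\dots,k\}$.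

**Step 4 (products of bonds).** These sums are again pattern sums, because (8) removes squares. Put
$$B_2=S_{012}-\kappa S_{02},\qquad B_3=S_{0123}-\kappa(S_{013}+S_{023})+\kappa^2S_{03},$$
$$B_4=S_{01234}-\kappa(S_{0234}+S_{0134}+S_{0124})+\kappa^2(S_{034}+S_{014}+S_{024})-\kappa^3S_{04}.$$
With $b_1$ on the sites $0,1$, and sums over translates,

* $\sum b_1=S_{01}$, $\ \sum b_1b_2=B_2$, $\ \sum b_1b_3=S_{0123}$, $\ \sum b_1b_4=S_{0134}$;
* $\sum b_1b_2b_3=B_3$, $\ \sum b_1b_2b_4=S_{01234}-\kappa S_{0234}$, $\ \sum b_1b_3b_4=S_{01234}-\kappa S_{0124}$;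
* $\sum b_1b_2b_3b_4=B_4$.

Indeed $b_1b_2=m_0m_1^2m_2=m_0(m_1-\kappa)m_2$, $b_1b_2b_3=m_0(m_1-\kappa)(m_2-\kappa)m_3$, $b_1b_2b_4=m_0(m_1-\kappa)m_2m_3m_4$, $b_1b_3b_4=m_0m_1m_2(m_3-\kappa)m_4$ and $b_1b_2b_3b_4=m_0(m_1-\kappa)(m_2-\kappa)(m_3-\kappa)m_4$. In each case the two end sites stay in every term, so the ranges of translates match exactly.

**Derivatives.** All $S_A$ are multilinear in the $m_j$. For a combination $\phi$ of pattern sums, $\partial\phi$ denotes the derivative in $m_0$ of the same combination of bi-infinite sums (translates over all of $\mathbb Z$), the other $m_i\in\{\delta,e\}$ being arbitrary. It does not depend on $m_0$. Raising one $m_j$ by $\theta$, far from the boundary, changes $\phi$ by $\theta\,\partial\phi$, centered at $j$. For example, $\partial S_{01}=m_{-1}+m_1$.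

**Step 5 (two attempts that fail).** The bare count is $H=\sum_jm_j$, for which $w_k=\theta N_k$. Here $G\doteq\sum_jm_j-\theta S_{01}$ and $\partial G=1-\theta(m_{-1}+m_1)$. When both neighbors are $1$ this is $1-2e\theta$, the failure of Section 6. Next, $H=S_{01}$ gives $G\doteq(1-2e\theta)S_{01}+\theta^2B_2$. With $m_{\pm1}=e$, $m_{\pm2}=\delta$ one gets, using $e-\kappa=e^2$, $\partial G=2e(1-2e\theta)+\theta^2(e^2+2\delta e^2)$, which tends to $-1$ as $\delta\to0$. The surroundings $0\,1\,?\,1\,0$ are bad.

## 9. A function reversed by noiseless NAND, and its first-order correction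

This section explains where the right $H$ comes from. The proof uses only the definition (10) at its end.

**Zeroth order.** Put $\delta=0$: then $\theta=e=1$, $\kappa=0$, $m_j=x_j$, and the step is the deterministic map $x_j'=1-b_j$, $b_j=x_{j-1}x_j$. Steps 3 and 4 give $KS_{01}\doteq-2S_{01}+S_{012}$ and
$$KS_{012}\doteq-3S_{01}+(2S_{012}+S_{0123})-S_{0123}=-3S_{01}+2S_{012}.$$
Hence $K(3S_{01}-S_{012})\doteq-(3S_{01}-S_{012})$: the function $3S_{01}-S_{012}$ satisfies $G\doteq0$. Noiseless NAND reverses it, and by (7) the corresponding $w_k$ is conserved up to a bounded error. We can then hope that a small amount of noise tips the balance in the right direction.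

**First order.** For $\delta>0$ try $H_1=\frac3\theta S_{01}-B_2$, which is the function above at $\delta=0$. From the expansions (listed in Section 10),
$$H_1+KH_1\doteq\Bigl[\tfrac3\theta(1-e\theta)^2-2\delta e^2\theta\Bigr]S_{01}+\bigl[-1+3\theta-2e\theta^2\bigr]B_2-e^2\theta^2S_{0123}+\theta^3B_3 .$$
Here $1-e\theta=\delta(2+\theta)$, so the first bracket is $-2\delta+O(\delta^2)$. The second is $-1+3\theta-\theta^2-\theta^3=(1-\theta)(\theta^2+2\theta-1)=4\delta+O(\delta^2)$. After expanding $B_3$, the coefficient of $S_{0123}$ is $\theta^3-e^2\theta^2=\theta^2(\theta-e^2)=-\delta^2\theta^2$, that of $S_{013}+S_{023}$ is $-\kappa\theta^3=-\delta+O(\delta^2)$, and that of $S_{03}$ is $O(\delta^2)$. So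
$$\partial(H_1+KH_1\text{, expanded})=\delta\bigl(-2\,\partial S_{01}+4\,\partial B_2-\partial(S_{013}+S_{023})\bigr)+O(\delta^2).$$
With $m_{\pm1}=e$, $m_{\pm2}=\delta$, $m_{\pm3}=e$ the three derivatives are $2,1,2$ up to $O(\delta)$, and the result is $-2\delta+O(\delta^2)<0$. The surroundings $1\,0\,1\,?\,1\,0\,1$ defeat $H_1$ for small $\delta$.

Now add $\alpha(S_{013}+S_{023})+\beta S_{0123}$ with $\alpha,\beta$ of order $\delta$. To first order we may use $K$ at $\delta=0$:
$$K(S_{013}+S_{023})\doteq-6S_{01}+2(S_{012}+S_{0123}+S_{0134})-2S_{01234},\qquad KS_{0123}\doteq-4S_{01}+3S_{012}+S_{0134}-S_{01234}.$$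
The first-order coefficients of the new $G$ are then

* $S_{013}+S_{023}$: $-\delta+\alpha$; $\qquad S_{0134}$: $2\alpha+\beta$;
* $S_{01}$: $-2\delta-6\alpha-4\beta$; $\qquad S_{012}$: $4\delta+2\alpha+3\beta$;
* $S_{0123}$: $2\alpha+\beta$; $\qquad S_{01234}$: $-2\alpha-\beta$.

The first line vanishes for $\alpha=\delta$, $\beta=-2\delta$, and with this choice all the other coefficients vanish as well. So the whole first order cancels, and the sign is decided at order $\delta^2$. Taking $\kappa=\delta-\delta^2$ for $\alpha$, we arrive at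
$$H=\tfrac3\theta S_{01}-B_2+\kappa(S_{013}+S_{023})-2\delta S_{0123}. \tag{10}$$

## 10. The exact expansion of $H+KH$

The goal is $G=H+KH\doteq\delta^2\hat G$ with an explicit $\hat G$.

**Step 1 (apply $K$).** Steps 3 and 4 of Section 8 give the following. For each pattern one lists its subsets of size one, two, three, four.

* $KS_{01}\doteq-2e\theta S_{01}+\theta^2B_2$
* $KS_{02}\doteq-2e\theta S_{01}+\theta^2S_{0123}$
* $KS_{012}\doteq-3e^2\theta S_{01}+e\theta^2(2B_2+S_{0123})-\theta^3B_3$
* $K(S_{013}+S_{023})\doteq-6e^2\theta S_{01}+2e\theta^2(B_2+S_{0123}+S_{0134})-\theta^3\bigl(2S_{01234}-\kappa(S_{0234}+S_{0124})\bigr)$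
* $KS_{0123}\doteq-4e^3\theta S_{01}+e^2\theta^2(3B_2+2S_{0123}+S_{0134})-e\theta^3\bigl(2B_3+2S_{01234}-\kappa(S_{0234}+S_{0124})\bigr)+\theta^4B_4$

For instance, the pairs in $\{0,1,3\}$ are at distances $1,2,3$ and give $B_2,S_{0123},S_{0134}$; the triples in $\{0,1,2,3\}$ are $012,123$ (each giving $B_3$), $013$ and $023$. Combining the second and third lines, $KB_2=KS_{012}-\kappa KS_{02}$; since $-3e^2\theta+2\kappa e\theta=-e^2\theta(3-2\delta)$ and $e\theta^2-\kappa\theta^2=e^2\theta^2$,

* $KB_2\doteq-e^2\theta(3-2\delta)S_{01}+2e\theta^2B_2+e^2\theta^2S_{0123}-\theta^3B_3$.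

**Step 2 (coefficients of $G$, with $B_2,B_3,B_4$ kept).** In each line the summands come, in this order, from $H$, $\frac3\theta KS_{01}$, $-KB_2$, $\kappa K(S_{013}+S_{023})$, $-2\delta KS_{0123}$. Zero contributions are omitted, and $\kappa=\delta e$ is used.

* $S_{01}$: $\ \frac3\theta-6e+e^2\theta(3-2\delta)-6\kappa e^2\theta+8\kappa e^2\theta=\frac3\theta(1-e\theta)^2-2\delta^2e^2\theta$. Indeed the last three terms are $e^2\theta(3-2\delta+2\kappa)$ with $-2\delta+2\kappa=-2\delta^2$, and $\frac3\theta-6e+3e^2\theta=\frac3\theta(1-e\theta)^2$.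
* $B_2$: $\ -1+3\theta-2e\theta^2+2\kappa e\theta^2-6\kappa e\theta^2=-1+3\theta-2e\theta^2(1+2\kappa)$
* $S_{0123}$: $\ -2\delta-e^2\theta^2+2\delta e^2\theta^2-4\delta e^2\theta^2=-2\delta-e^2\theta^2(1+2\delta)$
* $B_3$: $\ \theta^3+4\kappa\theta^3=\theta^3(1+4\kappa)$
* $S_{013}+S_{023}$: $\ \kappa$
* $S_{0134}$: $\ 2\kappa e\theta^2-2\delta e^2\theta^2=0$
* $S_{01234}$: $\ -2\kappa\theta^3+4\kappa\theta^3=2\kappa\theta^3$
* $S_{0234}+S_{0124}$: $\ \kappa^2\theta^3-2\kappa^2\theta^3=-\kappa^2\theta^3$
* $B_4$: $\ -2\delta\theta^4$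

**Step 3 (expand $B_3,B_4$ and extract $\delta^2$).** We keep $B_2$. From $e=\frac{1+\theta}2$, $\delta=\frac{1-\theta}2$, $\kappa=\frac{1-\theta^2}4$ we get
$$1+2\kappa=\tfrac{3-\theta^2}2,\quad1+4\kappa=2-\theta^2,\quad1-e\theta=\tfrac{2-\theta-\theta^2}2=\delta(2+\theta),\quad e-\theta=\delta,\quad1+2\delta=2-\theta .$$
Recall $(1-\theta)^2=4\delta^2$. The coefficients are now as follows.

* $S_{01}$: $\ \frac3\theta\delta^2(2+\theta)^2-2\delta^2e^2\theta=\delta^2\bigl[\frac{3(2+\theta)^2}\theta-\frac{\theta(1+\theta)^2}2\bigr]$.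
* $B_2$: $\ -1+3\theta-\frac12\theta^2(1+\theta)(3-\theta^2)=\frac12(-2+6\theta-3\theta^2-3\theta^3+\theta^4+\theta^5)=\frac12(1-\theta)^2(\theta^3+3\theta^2+2\theta-2)$. The last step is checked by multiplying out: $(1-2\theta+\theta^2)(\theta^3+3\theta^2+2\theta-2)$ has coefficients $1$, $3-2=1$, $2-6+1=-3$, $-2-4+3=-3$, $4+2=6$, $-2$ of $\theta^5,\dots,\theta^0$.
* $S_{0123}$: with $(1+\theta)^2(2-\theta)=2+3\theta-\theta^3$ and the contribution $\theta^3(2-\theta^2)$ of $B_3$, it is $-(1-\theta)-\frac14\theta^2(2+3\theta-\theta^3)+2\theta^3-\theta^5=\frac14(-4+4\theta-2\theta^2+5\theta^3-3\theta^5)=-\frac14(1-\theta)^2(3\theta^3+6\theta^2+4\theta+4)$. Again one multiplies out: $(1-2\theta+\theta^2)(3\theta^3+6\theta^2+4\theta+4)$ has coefficients $3$, $6-6=0$, $3-12+4=-5$, $6-8+4=2$, $4-8=-4$, $4$.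
* $S_{013}+S_{023}$: $\ \kappa-\kappa\theta^3(2-\theta^2)=\kappa(1-2\theta^3+\theta^5)$, and $1-2\theta^3+\theta^5=(1-\theta)(1+\theta+\theta^2-\theta^3-\theta^4)$. Since $\kappa(1-\theta)=\delta\cdot\frac{1+\theta}2\cdot2\delta=\delta^2(1+\theta)$, it is $\delta^2(1+\theta)(1+\theta+\theta^2-\theta^3-\theta^4)=\delta^2(1+2\theta+2\theta^2-2\theta^4-\theta^5)$.
* $S_{01234}$: $\ 2\kappa\theta^3-2\delta\theta^4=2\delta\theta^3(e-\theta)=2\delta^2\theta^3$.
* $S_{0234}+S_{0124}$: $\ -\kappa^2\theta^3+2\delta\kappa\theta^4=\delta^2e\theta^3(2\theta-e)$.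
* $S_{0134}$: $\ 2\delta\kappa\theta^4=2\delta^2e\theta^4$.
* $S_{034}+S_{014}+S_{024}$: $\ -2\delta\kappa^2\theta^4=-\delta^2\cdot2\delta e^2\theta^4$.
* $S_{03}$: $\ \kappa^2\theta^3(2-\theta^2)=\delta^2e^2\theta^3(2-\theta^2)$; $\quad S_{04}$: $\ 2\delta\kappa^3\theta^4=\delta^2\cdot2\delta^2e^3\theta^4$.

So $G\doteq\delta^2\hat G$ with
$$\begin{aligned}\hat G={}&c_2S_{01}+c_3B_2-rS_{0123}+c_{21}(S_{013}+S_{023})+c_5S_{01234}+c_{13}(S_{0234}+S_{0124})\\&+c_{22}S_{0134}-\nu(S_{034}+S_{014}+S_{024})+c_6S_{03}+c_7S_{04},\end{aligned} \tag{11}$$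
where

* $c_2=\frac{3(2+\theta)^2}\theta-\frac{\theta(1+\theta)^2}2$, $\quad c_3=2(\theta^3+3\theta^2+2\theta-2)$, $\quad r=3\theta^3+6\theta^2+4\theta+4$;
* $c_{21}=1+2\theta+2\theta^2-2\theta^4-\theta^5$, $\quad c_5=2\theta^3$, $\quad c_{13}=e\theta^3(2\theta-e)$, $\quad c_{22}=2e\theta^4$;
* $\nu=2\delta e^2\theta^4$, $\quad c_6=e^2\theta^3(2-\theta^2)$, $\quad c_7=2\delta^2e^3\theta^4$.

## 11. Both $H$ and $\hat G$ are strictly increasing

**Step 1 (sizes of the coefficients for $\theta\in(0.6,1)$).** We record what the estimates below need.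

* $c_2=\frac{12}\theta+12+3\theta-\frac{\theta(1+\theta)^2}2$ is decreasing, because $-\frac{12}{\theta^2}+3<0$. So $c_2\ge c_2(1)=25$.
* $r$ is increasing, so $r\le r(1)=17$.
* $c_3$ is increasing and at $\theta=0.6$ equals $2(0.216+1.08+1.2-2)>0$. So $c_3>0$.
* $c_{21}\ge2$: indeed $c_{21}-2=(1-\theta)\bigl[2\theta^2(1+\theta)+\theta(1+\theta)(1+\theta^2)-1\bigr]$, because the three products are $2\theta^2-2\theta^4$, $\theta-\theta^5$ and $-1+\theta$. The bracket is positive since $2\theta^2(1+\theta)\ge2\cdot0.36\cdot1.6=1.152>1$.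
* $c_{13}\ge e\theta^5\ge0$, since $2\theta-e-\theta^2=\frac12(3\theta-1-2\theta^2)=\frac12(2\theta-1)(1-\theta)\ge0$.
* $0\le\nu\le2\delta$, and $c_5,c_6,c_7,c_{22}\ge0$.

**Step 2 (remove the long patterns).** The negative terms with $S_{034}$ and $S_{014}$ are paid for by the positive terms with four factors. Every $\partial S_A$ is a sum of products of factors $\ge\delta>0$. Each product in $\partial S_{034}$ becomes a product in $\partial S_{0134}$ if the missing factor, which is at least $\delta$, is inserted. So $\delta\,\partial S_{034}\le\partial S_{0134}$. In the same way $\delta\,\partial S_{034}\le\partial S_{0234}$, $\delta\,\partial S_{014}\le\partial S_{0134}$ and $\delta\,\partial S_{014}\le\partial S_{0124}$. Since $2e=1+\theta$, $\nu=\delta\cdot2e^2\theta^4=\delta(e\theta^4+e\theta^5)$, and therefore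
$$\nu\,\partial(S_{034}+S_{014})\le2e\theta^4\,\partial S_{0134}+e\theta^5\,\partial(S_{0234}+S_{0124})\le c_{22}\,\partial S_{0134}+c_{13}\,\partial(S_{0234}+S_{0124}).$$
Dropping the nonnegative terms with $c_5,c_6,c_7$ as well, we get
$$\partial\hat G\ge c_2s-rQ+c_3P+c_{21}Y-\nu Z, \tag{12}$$
with the derivatives of $S_{01},S_{0123},B_2,S_{013}+S_{023},S_{024}$:

* $s=m_{-1}+m_1$;
* $Q=m_{-3}m_{-2}m_{-1}+m_{-2}m_{-1}m_1+m_{-1}m_1m_2+m_1m_2m_3$;
* $P=m_{-2}(m_{-1}-\kappa)+m_2(m_1-\kappa)+m_{-1}m_1\ge0$;
* $Y=m_1m_3+m_{-1}m_2+m_{-3}m_{-2}+m_2m_3+m_{-2}m_1+m_{-3}m_{-1}\ge0$;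
* $Z=m_2m_4+m_{-2}m_2+m_{-4}m_{-2}\le\frac32e(m_2+m_{-2})\le3$.

For $Z$ use $m_{\pm4}\le e$ and $m_{-2}m_2\le\frac e2(m_{-2}+m_2)$. We now show $\partial\hat G\ge10\delta$ by distinguishing the values of $m_{\pm1}$.

**Step 3 (case $m_{-1}=m_1=\delta$).** Here $s=2\delta$ and $Q\le2\delta e^2+2\delta^2e=2\delta e(e+\delta)=2\delta e\le2\delta$. So $\partial\hat G\ge25\cdot2\delta-17\cdot2\delta-2\delta\cdot3=10\delta$.

**Step 4 (case $\{m_{-1},m_1\}=\{\delta,e\}$).** Here $s=1$. In $Q$ one product contains $e$ but not $\delta$ from $m_{\pm1}$ and is at most $e^3$; the other three contain the factor $\delta$ and are at most $\delta e^2$. So $Q\le e^3+3\delta e^2=(1-\delta)^2(1+2\delta)=1-3\delta^2+2\delta^3\le1$. Hence $\partial\hat G\ge25-17-6\delta>6>10\delta$.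

**Step 5 (case $m_{-1}=m_1=e$).** This is the case in which the earlier attempts failed. Here $s=2e$, $Q=e(m_{-3}m_{-2}+m_2m_3)+e^2(m_{-2}+m_2)$, and, since $e-\kappa=e^2$, $P=e^2(m_{-2}+m_2)+e^2$. Also $Y=e(m_3+m_2+m_{-2}+m_{-3})+m_2m_3+m_{-3}m_{-2}$. With the bound on $Z$, (12) splits into a right and a left part: $\partial\hat G\ge F(m_2,m_3)+F(m_{-2},m_{-3})$, where
$$F(u,v)=c_2e+c_3\bigl(\tfrac{e^2}2+e^2u\bigr)-r(euv+e^2u)+c_{21}(ev+eu+uv)-\tfrac32e\nu u .$$
$F$ is affine in each variable, so its minimum over $[0,e]^2$ is attained at a corner. We bound the corners.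

At $u=0$: $F(0,v)\ge c_2e\ge25\cdot0.8=20$.

At $(e,0)$: $F(e,0)\ge c_2e-re^3-\frac32e^2\nu\ge e(25-17-3\delta)\ge0.8\cdot7.4\ge5.9$.

At $(e,e)$: $F(e,e)=eE_1$ with
$$E_1=c_2+c_3\bigl(\tfrac e2+e^2\bigr)-2re^2+3c_{21}e-\tfrac32e\nu .$$
Put $t=1-\theta=2\delta\in(0,0.4)$, so $e=1-\frac t2$. Substituting $\theta=1-t$ gives $r=17-25t+15t^2-3t^3$, and
$$re^2=(17-25t+15t^2-3t^3)\bigl(1-t+\tfrac{t^2}4\bigr)=17-42t+44.25t^2-24.25t^3+6.75t^4-0.75t^5\le17-42t+44.25t^2 .$$
So $2re^2\le34-84t+88.5t^2\le34-48.6t$, since $88.5\,t\le35.4$. Further,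

* $\frac e2+e^2=1.5-1.25t+\frac{t^2}4\ge1.5-1.25t>0$;
* $c_3=8-22t+12t^2-2t^3\ge8-22t$;
* $3c_{21}e\ge6e=6-3t$;
* $\frac32e\nu\le3\delta=1.5t$.

If $t\le\frac8{22}$, then $8-22t\ge0$, so $c_3(\frac e2+e^2)\ge(8-22t)(1.5-1.25t)=12-43t+27.5t^2\ge12-43t$, and
$$E_1\ge25+12-43t-34+48.6t+6-3t-1.5t=9+1.1t\ge9 .$$
If $t>\frac8{22}$, we use only $c_3>0$: $E_1\ge25-34+48.6t+6-3t-1.5t=-3+44.1t>13$. In both cases $F(e,e)\ge0.8\cdot9>7$.

So $F\ge5.9$ on $[0,e]^2$ and $\partial\hat G\ge11.8>10\delta$. In all cases
$$\partial(\delta^2\hat G)\ge10\delta^3>0. \tag{13}$$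

**Step 6 (monotonicity of $H$).** With the same notation $\partial H=\frac3\theta s-P+\kappa Y-2\delta Q$. We bound $P$ and $Q$ by $s$. Since $m_{-1}m_1\le\frac e2s$,
$$P\le m_{-2}m_{-1}+m_{-1}m_1+m_1m_2\le es+\tfrac e2s\le\tfrac32s,\qquad Q\le e^2s+2e\,m_{-1}m_1\le2e^2s\le2s .$$
Since $\kappa Y\ge0$, $\frac3\theta\ge3$, $\delta<\frac15$ and $s\ge2\delta$,
$$\partial H\ge3s-\tfrac32s-4\delta s\ge0.7s\ge1.4\delta. \tag{14}$$

**Step 7 (drift and conclusion).** We combine (7), (13), (14) and Lemma 1. Let $w_k=H(X_k^+)-H(X_k^-)$ for $k\ge T$. The part of $\doteq$ that is independent of $x$ cancels in differences, so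
$$G(X_k^+)-G(X_k^-)\ge\delta^2\bigl[\hat G(X_k^+)-\hat G(X_k^-)\bigr]-C$$
with $C$ depending only on $\delta$. Pass from $X_k^-$ to $X_k^+$ by changing the $?$ sites one at a time; each change raises one $m_j$ by $\theta$. If $4\le j\le k-4$, all translates of our patterns that contain $j$ lie inside the level, so the increments of $\delta^2\hat G$ and of $H$ are at least $10\delta^3\theta$ and $1.4\delta\theta$. At most $8$ sites do not satisfy $4\le j\le k-4$. At every site each pattern has at most $5$ translates containing it, with products in $[0,1]$, so all increments are bounded in absolute value by a constant depending only on $\delta$. Hence there are constants $0<c_0<C_0$, depending only on $\delta$, with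
$$c_0N_k-C_0\le w_k\le C_0N_k,\qquad E[w_{k+1}\mid\mathcal F_k]\le w_k-c_0N_k+C_0\le\Bigl(1-\frac{c_0}{C_0}\Bigr)w_k+C_0 ,$$
the last step by $N_k\ge w_k/C_0$. Put $W_k=w_k+C_0$ and $\gamma=c_0/C_0\in(0,1)$. Then
$$c_0N_k\le W_k\le C_0(N_k+1)\le2C_0(k+1),\qquad E[W_{k+1}\mid\mathcal F_k]\le(1-\gamma)w_k+2C_0\le(1-\gamma)W_k+2C_0,$$
and Lemma 1 gives $\mathrm{TV}_k\le Ce^{-ck}$. $\blacksquare$

With Sections 3, 6 and 7 this proves Theorem 2: the upper bound holds for the six one-input gates, for $x\wedge\neg y$ and NAND, and by symmetry for the remaining four. Theorem 1 follows for these twelve gates. For AND and XOR it is given, and for OR and XNOR it follows from these by complementation.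

## 12. The automaton on the line, via a ring

We prove Theorem 3. On $\mathbb Z$ complementation acts as before. If $\xi$ runs with gate $f$, then $\tilde\xi_k(j)=\xi_k(k-j)$ runs with the arguments of $f$ exchanged, since $\tilde\xi_{k+1}(j)=\xi_{k+1}(k+1-j)$ has parents $\xi_k(k-j)=\tilde\xi_k(j)$ and $\xi_k(k+1-j)=\tilde\xi_k(j-1)$. So it suffices to treat NAND and $x\wedge\neg y$.

**Step 1 (universal envelopes).** Run both processes with the same edge variables. As in (3), they are sandwiched by the envelope process started from $X_0^-\equiv0$, $X_0^+\equiv1$ (all symbols $?$) and updated by the interior rules of Section 4. So $\xi_k(j)\ne\xi_k'(j)$ only if the envelope symbol at $(k,j)$ is $?$.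

**Step 2 (from the line to a ring).** On $\mathbb Z$ the number of $?$'s may be infinite, so we pass to a finite system. Fix $k$. The symbol at $(k,j)$ depends only on the edge variables in its backward cone, which has at most $k+1$ sites at each level. On a ring of length $\ell=k+10$ this cone embeds without overlap. So $P(\text{symbol at }(k,j)\text{ is }?)$ is the same on $\mathbb Z$ and on the ring, started from all $?$. The ring has no boundary, and since $\ell\ge10$, all patterns of diameter at most $4$, and the nine sites $-4,\dots,4$ around a given site, consist of distinct sites. So the computations of Sections 6 to 11 hold on the ring with no error terms, $\doteq$ becoming equality up to a constant independent of $x$. Let $\mathcal F_i$ be generated by the edge variables up to level $i$.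

**Step 3 (contraction on the ring).** We check each gate at every level $i\ge0$.

For $x\wedge\neg y$, if some symbol is definite, every run has definite neighbors, and the run argument of Section 7, now without a boundary pair, gives $E[w_{i+1}\mid\mathcal F_i]\le(1-\delta)w_i$. If the whole ring is $?$, then $w_i=\ell$, and the left side equals $\ell\,\tau(?,?)+\ell\,\pi(?,?)\tau(?,?)=\ell\theta(1+\delta^2)\le(1-\delta)\ell$, so the same inequality holds. Also $N_i\le w_i\le2\ell$.

For NAND with $\delta\ge\frac15$, (5) gives $E[N_{i+1}\mid\mathcal F_i]\le0.96\,N_i$.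

For NAND with $\delta<\frac15$, (7), (13) and (14) hold at every site, so
$$E[w_{i+1}\mid\mathcal F_i]\le w_i-10\delta^3\theta N_i,\qquad1.4\,\delta\theta N_i\le w_i\le C_0N_i,$$
where $C_0$ depends only on $\delta$ and may be taken larger than $10\delta^3\theta$. Hence $E[w_{i+1}\mid\mathcal F_i]\le(1-10\delta^3\theta/C_0)w_i$.

**Step 4 (conclusion).** In each case iteration from level $0$, where $N_0=\ell$, gives $E N_k\le C\ell(1-\gamma)^k$ with some $\gamma\in(0,1)$ and $C$ depending only on $\delta$ and the gate. The ring process started from all $?$ is invariant under rotations, so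
$$P(\xi_k(j)\ne\xi_k'(j))\le P(\text{symbol at }(k,j)\text{ is }?)=\frac{EN_k}\ell\le C(1-\gamma)^k$$
for all $j$ and $k$. $\blacksquare$
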